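# Chow–Heegner points of level $\ell$ on the CM elliptic curves of conductor $D^2$

## 1. Four lattices over $\mathbb{Q}(\sqrt{-11})$

Let $K=\mathbb{Q}(\sqrt{-11})$, let $\omega=\frac{-1+\sqrt{-11}}2$, so that $\omega^2+\omega+3=0$, and let $\mathcal O=\mathbb Z[\omega]$. Then $N(\omega)=3$, so $3=\omega\bar\omega$ splits in $K$. For an odd integer $r\ge 1$ consider
$$\theta_r(z)=\tfrac12\sum_{a\in\mathcal O}a^{r+1}e^{2\pi iN(a)z},$$
which is a cusp form of weight $r+2$ on $\Gamma_0(11)$ with character $\left(\frac{\cdot}{11}\right)$. For $r=1$ the elements of norm $1,3,4,5$ are $\pm1$; $\pm\omega,\pm\bar\omega$; $\pm2$; $\pm(2+\omega),\pm(2+\bar\omega)$, and since $\omega^2+\bar\omega^2=1-6=-5$ and $(2+\omega)^2+(2+\bar\omega)^2=9-10=-1$, the series starts $q-5q^3+4q^4-q^5+\cdots$.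

Let $\Lambda=\Omega\mathcal O$ be a lattice, with basis $\omega_1=\omega\Omega$, $\omega_2=\sqrt{-11}\,\Omega$ (a basis because $1=\sqrt{-11}-2\omega$), and put $\tau=\omega_1/\omega_2=\frac12+\frac{\sqrt{-11}}{22}$. Form the number
$$J_r=\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^\tau(z-\bar\tau)^r\theta_r(z)\,dz .$$
There are four lattices containing $\Lambda$ with index $3$, namely $\Lambda'_j=\mathbb Z\frac{\omega_1+j\omega_2}3+\mathbb Z\omega_2$ for $j=0,1,2$ and $\Lambda'_\infty=\mathbb Z\omega_1+\mathbb Z\frac{\omega_2}3$. They correspond to the four lines in $\mathcal O/3$ spanned by $\omega,\ \omega+\sqrt{-11},\ \omega+2\sqrt{-11},\ \sqrt{-11}$. Under $\mathcal O/3\cong\mathbb F_3\times\mathbb F_3$, $\omega\mapsto(0,-1)$, we have $\sqrt{-11}=2\omega+1\mapsto(1,-1)$, so these lines are spanned by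
$$(0,-1),\quad(1,1),\quad(-1,0),\quad(1,-1).$$
The first and third consist of non-units. Indeed $\frac{\omega_1}{3}=\Omega/\bar\omega$, so $\Lambda_0'=\bar\omega^{-1}\Lambda$; and $\bar\omega=-1-\omega\mapsto(-1,0)$, so $\Lambda'_2=\Lambda+\mathbb Z\bar\omega\Omega/3=\omega^{-1}\Lambda$. The other two are $\Lambda'_1=\Lambda+\mathbb Z\frac\Omega3$ and $\Lambda'_\infty=\Lambda+\mathbb Z\frac{\sqrt{-11}\Omega}3$; both have multiplier ring $\mathbb Z+3\mathcal O$, so they are not multiples of $\Lambda$.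

Now evaluate the analogous integral for $\Lambda'_0$, namely
$$J_r(3,0)=3^r\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\tau/3}\Big(z-\frac{\bar\tau}3\Big)^r\theta_r(z)\,dz.$$
Because $\bar\omega\Lambda'_0=\Lambda$, the basis $\bar\omega(\frac{\omega_1}3,\omega_2)=(\Omega,\frac{11-\sqrt{-11}}2\Omega)$ of $\Lambda$ is an integral transform of $(\omega_1,\omega_2)$:
$$1=-2\omega+\sqrt{-11},\qquad \tfrac{11-\sqrt{-11}}2=-11\,\omega+5\sqrt{-11},\qquad \gamma=\begin{pmatrix}-2&1\\-11&5\end{pmatrix}\in\Gamma_0(11),$$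
so $\gamma\tau=\tau/3$, and $-11\tau+5=\bar\omega$. Substitute $z\mapsto\gamma z$. We have $\gamma z-\gamma\bar\tau=\frac{z-\bar\tau}{(-11z+5)(-11\bar\tau+5)}$, $d(\gamma z)=(-11z+5)^{-2}dz$, $\theta_r(\gamma z)=\left(\frac5{11}\right)(-11z+5)^{r+2}\theta_r(z)$ with $\left(\frac5{11}\right)=1$, and $-11\bar\tau+5=\omega$. All powers of $-11z+5$ cancel, and since $3/\omega=\bar\omega$ and $\gamma^{-1}\infty=\frac5{11}$ we get
$$J_r(3,0)=\bar\omega^{\,r}\,(J_r+\Pi_r),\qquad \Pi_r=\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{5/11}^{i\infty}(z-\bar\tau)^r\theta_r(z)\,dz.\tag{1}$$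

Suppose $\Lambda$ is the period lattice of an elliptic curve $A/\mathbb Q$ with CM by $\mathcal O$, and view all these numbers as points of $\mathbb C/\Lambda=A(\mathbb C)$. Formula (1) says that, up to the image of $\bar\omega^r\Pi_r$, the point attached to $\Lambda'_0$ is $[\bar\omega^r]$ applied to the point attached to $\Lambda$. The error is torsion exactly when $\Pi_r\in K\Omega$. Is it?

For $\Lambda'_1$ and $\Lambda'_\infty$ no such matrix exists. But an automorphism $\sigma$ of $\mathbb C$ over $K$ permutes the four subgroups of order $3$ of $A$ compatibly with $\mathcal O$, so it acts on $A[3]\cong\mathcal O/3$ through $(\mathcal O/3)^\times=\{(\pm1,\pm1)\}$. It fixes two of the lines and either fixes or exchanges the lines of $(1,1)$ and $(1,-1)$; it fixes them exactly when its multiplier $(x,y)$ has $x=y$, that is, when the norm $xy$ is $1$. By the Weil pairing, this means that $\sigma$ fixes $\mu_3$. So the two lattices are defined over $K(\sqrt{-3})$ and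 exchanged by its nontrivial automorphism over $K$. If the integrals $J_r(3,1)$ and $J_r(3,\infty)$ had anything to do with the arithmetic of $A$, the corresponding points should, up to torsion, be defined over $K(\sqrt{-3})$ and be exchanged by Galois. Nothing in the definition, an integral of a form of weight $r+2\ge3$ ending at $3\tau$ or $(\tau+1)/3$, makes this visible. The theorem of these notes says that it is true.

## 2. Chow–Heegner points and the theorem

Let $D>3$ be such that $K=\mathbb Q(\sqrt{-D})$ has class number one and discriminant $-D$, so $D\in\{7,11,19,43,67,163\}$. Put $\mathcal O=\mathcal O_K$; then $\mathcal O^\times=\{\pm1\}$. Let $\varepsilon=\varepsilon_K$ be the quadratic character of $(\mathcal O/\sqrt{-D}\,\mathcal O)^\times\cong(\mathbb Z/D)^\times$, viewed as a function on elements prime to $\sqrt{-D}$. On integers it is the Legendre symbol $(\cdot/D)$, and $\varepsilon(-1)=-1$.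

Let $A/\mathbb Q$ be an elliptic curve with CM by $\mathcal O$ and conductor $D^2$ whose Hecke character satisfies $\psi_A(a\mathcal O)=\varepsilon(a)a$ for $a\in\mathcal O$ prime to $\sqrt{-D}$. Let $\Lambda_A$ be the period lattice of a nonzero regular differential on $A$ defined over $\mathbb Q$, so that $A(\mathbb C)=\mathbb C/\Lambda_A$, and $\alpha\in\mathcal O$ acts by $[\alpha]$, induced by $z\mapsto\alpha z$. Another differential rescales $\Lambda_A$ by $c\in\mathbb Q^\times$ and all points below by $c^{-(r+1)}\in\mathbb Q^\times$, which is harmless in $A\otimes\mathbb Q$.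

**Definition (admissible basis).** An ordered $\mathbb Z$-basis $(\omega_1,\omega_2)$ of a lattice $\Lambda$ is admissible if $\operatorname{Im}(\omega_1/\omega_2)>0$ and the image of $\omega_2/D$ in $\mathbb C/\Lambda$ generates the cyclic subgroup of order $D$ given by the $\sqrt{-D}$-torsion. For $\Lambda=\Lambda_A$ this subgroup is $A[\sqrt{-D}]$; for $\Lambda'\supset\Lambda_A$ of index prime to $D$ it is the image of $A[\sqrt{-D}]$ in $\mathbb C/\Lambda'$.

In Section 1, $\omega_2/D=\sqrt{-11}\,\Omega/11=-\Omega/\sqrt{-11}$ generates $\frac1{\sqrt{-11}}\Omega\mathcal O/\Omega\mathcal O$, so that basis is admissible; the basis $(-\Omega,\omega\Omega)$ of the same lattice is not, since $\omega\Omega/11$ is not killed by $\sqrt{-11}$.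

Fix an admissible basis $(\omega_1,\omega_2)$ of $\Lambda_A$, put $\tau=\omega_1/\omega_2$, and fix an odd $r\ge1$. Let $\theta_{D,r}=\theta_{\psi_A^{r+1}}$ be the theta series of $\psi_A^{r+1}$, a cusp form of weight $r+2$ on $\Gamma_0(D)$ with character $\varepsilon_K$. As $r+1$ is even, $\psi_A^{r+1}$ is the unramified character $(a)\mapsto a^{r+1}$ (taken primitive, as level $D$ forces), so
$$\theta_{D,r}(z)=\tfrac12\sum_{a\in\mathcal O}a^{r+1}q^{N(a)},\qquad q=e^{2\pi iz}.$$
The level-one Chow–Heegner point $P_{A,r}\in A(\mathbb C)$ is the image in $\mathbb C/\Lambda_A$ of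
$$J_r=\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\tau}(z-\bar\tau)^r\,\theta_{D,r}(z)\,dz.\tag{2}$$

Let $\ell\ne D$ be prime. The $\ell+1$ lattices containing $\Lambda_A$ with index $\ell$ have the admissible bases
$$\Lambda'_j=\mathbb Z\tfrac{\omega_1+j\omega_2}\ell\oplus\mathbb Z\omega_2\ (0\le j\le\ell-1),\qquad\Lambda'_\infty=\mathbb Z\omega_1\oplus\mathbb Z\tfrac{\omega_2}\ell ,$$
corresponding to the isogenies $\varphi_j:A\to A'_j$ of degree $\ell$, $j\in\mathbf P_1(\mathbb F_\ell)$. They are defined over the ring class field $H_\ell$. (The ring class field $H_n$ of conductor $n$ is the abelian extension of $K$ attached by class field theory to $K^\times\hat{\mathcal O}_n^\times$, where $\mathcal O_n=\mathbb Z+n\mathcal O$.) Put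
$$J_r(\ell,j)=\ell^r\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\frac{\tau+j}\ell}\Big(z-\frac{\bar\tau+j}\ell\Big)^r\theta_{D,r}(z)\,dz\quad(0\le j\le\ell-1),\tag{3}$$
$$J_r(\ell,\infty)=\varepsilon_K(\ell)\,\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\ell\tau}(z-\ell\bar\tau)^r\,\theta_{D,r}(z)\,dz,\tag{4}$$
and let $P_{A,r}(\ell,j)\in A(\mathbb C)$ be the image of $J_r(\ell,j)$, for $j\in\mathbf P_1(\mathbb F_\ell)$.

A point $P\in A(\mathbb C)$ is said to belong to $A(H_\ell)\otimes\mathbb Q$ if $mP\in A(H_\ell)$ for some integer $m\ge1$; it is then identified with $(mP)\otimes\frac1m$. The Galois action, the $[\alpha]$ and all equalities below are taken in $A(H_\ell)\otimes\mathbb Q$. In (2) of the theorem, $\lambda\in\mathcal O$ is a generator of a prime above $\ell$, and $\lambda^r$ acts as $[\lambda^r]$; since $r$ is odd, $\varepsilon_K(\lambda)\lambda^r$ does not depend on the generator.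

The following statement appears as a conjecture in "Chow-Heegner points on CM elliptic curves and values of $p$-adic $L$-functions". It is true.

**Theorem 1.** For all $D$ as above, all odd $r\ge1$, all primes $\ell\ne D$ (including $\ell=2$) and all $j\in\mathbf P_1(\mathbb F_\ell)$, the points $P_{A,r}(\ell,j)$ belong to $A(H_\ell)\otimes\mathbb Q$. More precisely:

(1) If $\ell$ is inert in $K$, then $\mathrm{Gal}(H_\ell/K)$ acts transitively on $\{P_{A,r}(\ell,j),\ j\in\mathbf P_1(\mathbb F_\ell)\}$.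

(2) If $\ell=\lambda\bar\lambda$ is split in $K$, then there are $j_1,j_2\in\mathbf P_1(\mathbb F_\ell)$ with
$$P_{A,r}(\ell,j_1)=\varepsilon_K(\lambda)\lambda^rP_{A,r},\qquad P_{A,r}(\ell,j_2)=\varepsilon_K(\bar\lambda)\bar\lambda^rP_{A,r},$$
and $\mathrm{Gal}(H_\ell/K)$ acts transitively on $\{P_{A,r}(\ell,j),\ j\in\mathbf P_1(\mathbb F_\ell)-\{j_1,j_2\}\}$.

## 3. A function on lattices, and the reduction to one family

**Conventions.** Write $e(x)=e^{2\pi ix}$, $\sqrt{-D}=i\sqrt D$, $\mathfrak d=\sqrt{-D}\,\mathcal O$; $N$ and $\mathrm{Tr}$ are norm and trace of $K/\mathbb Q$. Let $\mathbb A_f$ be the finite adeles of $\mathbb Q$, $K_f=K\otimes\mathbb A_f$, $\hat{\mathcal O}=\mathcal O\otimes\hat{\mathbb Z}$, and $G=\mathrm{Aut}(\mathbb C/K)$. The character $\varepsilon$ extends to $\hat{\mathcal O}^\times$ and to elements of $K^\times$ that are units at $\sqrt{-D}$, through the $\sqrt{-D}$-component; $\varepsilon(\bar s)=\varepsilon(s)$ because $\bar s\equiv s$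 mod $\sqrt{-D}$. For $x\in\mathbb A_f$ let $e_f(x)=e(x')$ with $x'\in\mathbb Q$, $x-x'\in\hat{\mathbb Z}$; so $e_f=e$ on $\mathbb Q$. Slash operator: $(f|_k\gamma)(z)=(cz+d)^{-k}f(\gamma z)$ for $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$.

As $h_K=1$, the $\mathcal O$-module $\Lambda_A$ is $\Omega\mathcal O$ for some $\Omega$. Put $V=\Lambda_A\otimes\mathbb Q=K\Omega$. Then $V/\Lambda_A=A(\mathbb C)_{\rm tors}$ and $A(\mathbb C)\otimes\mathbb Q=\mathbb C/V$. Let $\exp:\mathbb C\to\mathbb C/\Lambda_A=A(\mathbb C)$ be the projection. We write $A$ as $y^2=4x^3-g_2x-g_3$ with $x=\wp$, $y=\wp'$, $g_2,g_3\in\mathbb Q$; the $[\alpha]$ are defined over $K$.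

The group $G$ acts on $\mathbb C(A)$ through coefficients, with $h^\sigma(P^\sigma)=\sigma(h(P))$. Since $t=-2x/y=z+\cdots$ has rational coefficients as a series in $z$, the Laurent coefficients at $0$ (in $z$) of $h^\sigma$ are the $\sigma$-conjugates of those of $h$; functions in $K(A)$ have Laurent coefficients in $K$. Writing $h=R_1(x)+yR_2(x)$ shows that the fixed field of $G$ is $K(A)$. We use this repeatedly in the form: a function that is the only one satisfying conditions stable under $G$ lies in $K(A)$.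

**Step 1: one function for all the integrals.** Let $\mathcal L$ be the set of lattices $\Lambda\subset V$ with $\Lambda\otimes\mathbb Z_{(D)}=\Lambda_A\otimes\mathbb Z_{(D)}$. Fix an admissible basis $(\omega_1,\omega_2)$ of $\Lambda_A$. A positively oriented basis $\mathbf w=(w_1,w_2)$ of $\Lambda\in\mathcal L$ is called admissible if $w_2/D\equiv a_{\mathbf w}\,\omega_2/D$ mod $\Lambda\otimes\mathbb Z_{(D)}$ for some $a_{\mathbf w}\in(\mathbb Z/D)^\times$. Such bases exist because $SL_2(\mathbb Z)\to SL_2(\mathbb Z/D)$ is onto. For $\Lambda\supset\Lambda_A$ of index prime to $D$ this is the earlier definition, since $D^{-1}\Lambda\cap(\Lambda\otimes\mathbb Z_{(D)})=\Lambda$. With $\tau_{\mathbf w}=w_1/w_2\in K$ put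
$$F(\mathbf w)=w_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau_{\mathbf w}-\bar\tau_{\mathbf w})^r}\int_{i\infty}^{\tau_{\mathbf w}}(z-\bar\tau_{\mathbf w})^r\theta_{D,r}(z)\,dz.\tag{5}$$

**Lemma 1.** If $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma_0(D)$, then $F(\gamma\mathbf w)\equiv\varepsilon(d)F(\mathbf w)\bmod V$.

The proof needs the periods of $\theta_{D,r}$ and is given in Section 7, independently of everything deduced from it here. Two admissible bases of $\Lambda$ differ by a $\gamma\in\Gamma_0(D)$, and $a_{\gamma\mathbf w}=d\,a_{\mathbf w}$. So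
$$F(\Lambda):=\varepsilon(a_{\mathbf w})F(\mathbf w)\in\mathbb C/V$$
is well defined. Another choice of $(\omega_1,\omega_2)$ multiplies all $F(\Lambda)$ by one common sign. We claim
$$J_r\equiv F(\Lambda_A),\qquad J_r(\ell,j)\equiv F(\Lambda'_j)\pmod V\quad(j\in\mathbf P_1(\mathbb F_\ell)).\tag{6}$$
For $j\ne\infty$ the basis of $\Lambda'_j$ has $w_2=\omega_2$, $a_{\mathbf w}=1$, $\tau_{\mathbf w}=\frac{\tau+j}\ell$ and $\tau_{\mathbf w}-\bar\tau_{\mathbf w}=\frac{\tau-\bar\tau}\ell$, which gives (3). For $j=\infty$ we have $w_2=\omega_2/\ell$, $a_{\mathbf w}=\ell^{-1}$, $\tau_{\mathbf w}=\ell\tau$; the powers $\ell^{r}$ and $\ell^{-r}$ cancel, and $\varepsilon(a_{\mathbf w})=\varepsilon(\ell)$, which gives (4).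

For $\alpha\in K^\times$ prime to $D$ and $\Lambda\in\mathcal L$,
$$F(\alpha^{-1}\Lambda)=\varepsilon(\alpha)\alpha^rF(\Lambda).\tag{7}$$
Indeed $F(\alpha^{-1}\mathbf w)=\alpha^rF(\mathbf w)$ directly from (5), and since $\omega_2/D$ is $\sqrt{-D}$-torsion, $\alpha^{-1}$ acts on it through its residue mod $\sqrt{-D}$, so $a_{\alpha^{-1}\mathbf w}=\alpha^{-1}a_{\mathbf w}$.

Changing the admissible basis of $\Lambda_A$ permutes the $\Lambda'_j$ and changes all points by one common sign up to torsion, so the truth of Theorem 1 does not depend on it. From now on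
$$\omega_2=\sqrt{-D}\,\Omega,\quad\omega_1=\omega\Omega,\quad\omega=\tfrac{-1+\sqrt{-D}}2,\qquad\tau=\tfrac\omega{\sqrt{-D}}=\tfrac12+\tfrac{\sqrt{-D}}{2D}.\tag{8}$$
As in Section 1, this basis is admissible. Note $\mathrm{Tr}\,\tau=1$, $\tau\in\mathfrak d^{-1}$, $\operatorname{Im}\tau=\frac1{2\sqrt D}$, $\tau-\bar\tau=\frac i{\sqrt D}$ and $\omega_2(\tau-\bar\tau)=-\Omega$.

**Step 2: Galois on torsion.** For $\sigma\in G$ there is $s\in\hat{\mathcal O}^\times$, unique up to $\pm1$ (as $h_K=1$ and $\mathcal O^\times=\{\pm1\}$), with $\sigma|_{K^{ab}}=[s,K]$. By the main theorem of complex multiplication (Silverman, *Advanced Topics*, II.8.2, II.9.1–9.2), $\sigma$ acts on $A_{\rm tors}=V/\Lambda_A$ as multiplication by $\alpha(s)s^{-1}$ with $\alpha(s)\in\{\pm1\}$, and $\alpha(s)=\psi_A(s)$ for the idelic $\psi_A$. The latter is trivial on $K^\times$, unramified outside $D$, and $x\mapsto x^{-1}$ at $\infty$. Evaluating it on a principal idele $a\in K^\times$ prime to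 $D$ gives $1=a^{-1}\cdot\psi_{A,D}(a)\cdot\varepsilon(a)a$, where $\psi_{A,D}$ is the component at $\sqrt{-D}$. So $\psi_{A,D}(a)=\varepsilon(a)$, first for such $a$ and then by density on local units; hence $\alpha(s)=\varepsilon(s)$. Therefore
$$\exp(x)^\sigma=\exp(u_\sigma x)\ (x\in V),\qquad u_\sigma=\varepsilon(s)s^{-1}\in U:=\{u\in\hat{\mathcal O}^\times:\varepsilon(u)=1\}.\tag{9}$$
(Since $\varepsilon(\pm1)=\pm1$, indeed $\varepsilon(u_\sigma)=\varepsilon(s)^2=1$.) The map $\sigma\mapsto u_\sigma$ is a homomorphism onto $U$: given $u\in U$ take $s=u^{-1}$. Also $\hat{\mathcal O}^\times=U\times\{\pm1\}$. By the Weil pairing,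
$$\sigma(e_f(x))=e_f(d_\sigma x),\qquad d_\sigma=N(u_\sigma)=N(s)^{-1}.\tag{10}$$
Put $v_\sigma=\bar u_\sigma$, so that $v_\sigma\bar v_\sigma=d_\sigma$. For $\Lambda\in\mathcal L$ and $u\in\hat{\mathcal O}^\times$ let $u\Lambda:=V\cap u(\Lambda\otimes\hat{\mathbb Z})\in\mathcal L$. If $\Lambda\supset\Lambda_A$, then $u_\sigma\Lambda/\Lambda_A=(\Lambda/\Lambda_A)^\sigma$. In Section 1, a $u$ with residue $(1,-1)$ mod $3$ has $u\Lambda_1'=\Lambda'_\infty$.

**Theorem A.** Let $n\ge1$ be prime to $D$ and $\Lambda_{(n)}=\mathbb Z\omega_1+\mathbb Z\frac{\omega_2}n$. Then $F(\Lambda_{(n)})\in A(\overline{\mathbb Q})\otimes\mathbb Q\subset\mathbb C/V$, and $F(\Lambda_{(n)})^\sigma=F(u_\sigma\Lambda_{(n)})$ for all $\sigma\in G$.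

**Theorem B.** For every $\Lambda\in\mathcal L$ and $\sigma\in G$: $F(\Lambda)\in A(\overline{\mathbb Q})\otimes\mathbb Q$ and $F(\Lambda)^\sigma=F(u_\sigma\Lambda)$. If the multiplier ring of $\Lambda$ is $\mathbb Z+n\mathcal O$, then $F(\Lambda)\in A(H_n)\otimes\mathbb Q$, with $H_n$ the ring class field of conductor $n$.

**Step 3: descent.** Let $H\supset K$ be a number field. If $F(\Lambda)\in A(\overline{\mathbb Q})\otimes\mathbb Q$ is fixed by all $\sigma\in G$ trivial on $H$, then $F(\Lambda)\in A(H)\otimes\mathbb Q$: a representing point has finitely many conjugates over $H$, they differ from it by torsion, and a suitable multiple of the point is fixed.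

**Step 4: Theorem A implies Theorem 1.** For $n=1$ we have $\Lambda_{(1)}=\Lambda_A$ and $u_\sigma\Lambda_A=\Lambda_A$, so $P_{A,r}\in A(K)\otimes\mathbb Q$.

Let $n=\ell$, so $\Lambda_{(\ell)}=\Lambda'_\infty$. The lattice $\Lambda'_j$ corresponds to the line $\Lambda'_j/\Lambda_A$ in $A[\ell]=\ell^{-1}\Lambda_A/\Lambda_A\cong\mathcal O/\ell$ (multiplication by $\ell/\Omega$), and $j\mapsto$ line is a bijection. The line of $\Lambda'_\infty$ is spanned by $\sqrt{-D}$, a unit mod $\ell$. The group $(\mathcal O/\ell)^\times/(\mathbb Z/\ell)^\times$ acts simply transitively on the set $\mathcal U$ of lines spanned by units. The map $\sigma\mapsto u_\sigma$ sends $G$ onto this group, because $U\to(\mathcal O/\ell)^\times$ is onto ($U$ is restricted only at $D\neq\ell$). The kernel consists of the $\sigma$ trivial on $H_\ell$: an $s\in\hat{\mathcal O}^\times$ lies in $K^\times\hat{\mathcal O}_\ell^\times$ iff $s\in\pm\hat{\mathcal O}_\ell^\times=\hat{\mathcal O}_\ell^\times$,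 that is, iff $s$ mod $\ell$ lies in $(\mathbb Z/\ell)^\times$.

By Theorem A, if line $j$ is $u_\sigma$ times line $\infty$, then $P_{A,r}(\ell,j)=P_{A,r}(\ell,\infty)^\sigma$. A $\sigma'$ trivial on $H_\ell$ fixes each of these points: $P_{A,r}(\ell,j)^{\sigma'}=P_{A,r}(\ell,\infty)^{\sigma'\sigma}=F(u_{\sigma'}u_\sigma\Lambda'_\infty)=F(u_\sigma\Lambda'_\infty)$. By descent, $P_{A,r}(\ell,j)\in A(H_\ell)\otimes\mathbb Q$ for $j\in\mathcal U$, and $\mathrm{Gal}(H_\ell/K)$ permutes these points transitively.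

If $\ell$ is inert, $\mathcal O/\ell$ is a field, so every line lies in $\mathcal U$, and (1) follows. If $\ell=\lambda\bar\lambda$ splits, $\mathcal O/\ell=\mathbb F_\ell\times\mathbb F_\ell$ and $\mathcal U$ is the complement of the two lines $A[\lambda]$, $A[\bar\lambda]$. The corresponding lattices are $\lambda^{-1}\Lambda_A$ and $\bar\lambda^{-1}\Lambda_A$; call their indices $j_1,j_2$. By (6) and (7), $P_{A,r}(\ell,j_1)=\varepsilon(\lambda)\lambda^rP_{A,r}$ and $P_{A,r}(\ell,j_2)=\varepsilon(\bar\lambda)\bar\lambda^rP_{A,r}$, both in $A(K)\otimes\mathbb Q$. The remaining points are permuted transitively. This is (2).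

**Step 5: Theorem A implies Theorem B.** Let $\Lambda\in\mathcal L$ have multiplier ring $\mathcal O_n=\mathbb Z+n\mathcal O$. Then $n$ is prime to $D$, as $\Lambda\otimes\mathbb Z_{(D)}=\Lambda_A\otimes\mathbb Z_{(D)}$. For $p\mid n$, $n\Lambda_{(n)}\otimes\mathbb Z_p=\Omega(n\mathcal O_p+\mathbb Z_p\sqrt{-D})=\Omega\sqrt{-D}\,(\mathcal O_n\otimes\mathbb Z_p)$ since $\sqrt{-D}$ is a unit at $p$ (here $\mathcal O_p=\mathcal O\otimes\mathbb Z_p$); so $\Lambda_{(n)}$ has multiplier ring $\mathcal O_n$ too. Lattices with multiplier ring a quadratic order $\mathcal O_n$ are locally principal, so $\Lambda=x\Lambda_{(n)}$ with $x\in K_f^\times=K^\times\hat{\mathcal O}^\times$. Write $x=\alpha^{-1}u$ with $\alpha\in K^\times$ and, after changing both signs if necessary, $u\in U$. Comparing at $D$, $\alpha$ is prime to $D$. Choose $\rho\in G$ with $u_\rho=u$. By (7) and Theorem A, $F(\Lambda)=\varepsilon(\alpha)\alpha^rF(\Lambda_{(n)})^\rho$, which is in $A(\overline{\mathbb Q})\otimes\mathbb Q$.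 Now $\sigma$ commutes with the action of $K$, and $u_{\sigma\rho}=u_\sigma u_\rho$, so
$$F(\Lambda)^\sigma=\varepsilon(\alpha)\alpha^rF(u_\sigma u\Lambda_{(n)})=F(\alpha^{-1}u_\sigma u\Lambda_{(n)})=F(u_\sigma\Lambda).$$
If $\sigma$ is trivial on $H_n$, then $u_\sigma\in\hat{\mathcal O}_n^\times$ (recall $-1\in\mathcal O_n^\times$), which fixes $\Lambda$; descent finishes the proof.

So everything rests on Lemma 1 and Theorem A. In the rest of these notes $n\ge1$ prime to $D$ is fixed.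

## 4. The argument in weight two, and what blocks it for $r\ge1$

If $\theta_{D,r}$ had weight two and its periods lay in $V$, the integral up to $\tau$ would be the image of a CM point under a morphism from a modular curve to $A$, and Shimura's reciprocity law would give the Galois action. We first carry this out, because we shall need it.

For $s\in\hat{\mathcal O}^\times$ define $q_\tau(s)\in GL_2(\hat{\mathbb Z})$ by $q_\tau(s)\binom\tau1=s\binom\tau1$; this makes sense because $\mathbb Z\tau+\mathbb Z=\omega_2^{-1}\Lambda_A$ is an $\mathcal O$-module. Its determinant is $N(s)$. Put $\delta_d=\begin{pmatrix}1&0\\0&d\end{pmatrix}$.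

**Proposition 1.** Let $f$ be a weight $2$ cusp form on $\Gamma(N)$ with algebraic coefficients in its $q^{1/N}$-expansion, such that $2\pi i\int_p^{p'}f\,dz\in V$ for all cusps $p,p'\in\mathbf P^1(\mathbb Q)$. Then the class $[2\pi i\int_{i\infty}^\tau f\,dz]\in\mathbb C/V$ lies in $A(\overline{\mathbb Q})\otimes\mathbb Q$. Let $\sigma\in G$, $\sigma|_{K^{ab}}=[s,K]$ with $s\in\hat{\mathcal O}^\times$, $d=d_\sigma$, $g=q_\tau(s)^{-1}$ (so $\det g=d$), $\gamma_f=\delta_d^{-1}g\in SL_2(\hat{\mathbb Z})$, and $\gamma\in SL_2(\mathbb Z)$ with $\gamma\equiv\gamma_f$ mod $N$. Then, with $f^\sigma$ the form whose coefficients are the $\sigma$-conjugates,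
$$\Big[2\pi i\int_{i\infty}^\tau f\,dz\Big]^\sigma=\Big[2\pi i\int_{i\infty}^\tau(f^\sigma|_2\gamma)\,dz\Big].\tag{11}$$

*Proof.* If $f=0$ there is nothing to prove.

**Step 1: a morphism to $A$.** Any two cusps are joined by a chain of paths $\gamma'\infty\to\gamma'0$, $\gamma'\in SL_2(\mathbb Z)$. The integral of $f$ over such a path is $\int_{i\infty}^0f|_2\gamma'\,dz$, and takes finitely many values since $f|_2\gamma'$ depends only on $\Gamma(N)\gamma'$. The periods of $f\,dz$ on $X(N)$ are the $\int_{z_0}^{\gamma'z_0}f\,dz=\int_{i\infty}^{\gamma'\infty}f\,dz$, $\gamma'\in\Gamma(N)$. Hence there is an integer $\nu\ge1$ such that $\nu$ times every period and every cusp-to-cusp integral of $2\pi if\,dz$ lies in $\Lambda_A$. So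
$$\Xi:X(N)(\mathbb C)\to A(\mathbb C),\qquad\Xi(z)=\exp\Big(2\pi i\nu\int_{i\infty}^zf\,dz\Big)$$
is a morphism sending all cusps to $0$. Let $\mathcal F_N$ be the field of modular functions of level $N$ with $q^{1/N}$-coefficients in $\mathbb Q(\zeta_N)$, the function field of a model of $X(N)$ over $\mathbb Q(\zeta_N)$, and $\mathfrak F_N=\overline{\mathbb Q}\otimes_{\mathbb Q(\zeta_N)}\mathcal F_N$. The cusp $\infty$ is an algebraic point and homomorphisms between abelian varieties over $\overline{\mathbb Q}$ are defined over $\overline{\mathbb Q}$; as $\Xi$ factors through the Jacobian, $\Xi\in A(\mathfrak F_N)$. The CM point given by $\tau$ is algebraic, so $\Xi(\tau)\in A(\overline{\mathbb Q})$. This is the first claim.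

**Step 2: reciprocity for functions.** We use Shimura, *Introduction to the Arithmetic Theory of Automorphic Functions*, §6.2, §6.6, Theorem 6.31. The group $GL_2(\mathbb Z/N)$ acts on $\mathcal F_N$ on the right: $\gamma'\in SL_2$ by $\phi\mapsto\phi\circ\gamma'$, and $\delta_d$ by $\zeta_N\mapsto\zeta_N^d$ on $q$-coefficients. For $\phi\in\mathcal F_N$ holomorphic on $\mathbb H$, $\phi(\tau)^{[s,K]}=\phi^g(\tau)$ with $g=q_\tau(s)^{-1}$. These $\phi$ form a ring $\mathcal R_N$, the integral closure of $\mathbb Q(\zeta_N)[j]$ in $\mathcal F_N$, hence stable under the group. On $\mathbb Q(\zeta_N)$ both $\sigma$ and $g$ act by $\zeta_N\mapsto\zeta_N^d$; so $\sigma\otimes g$ is a well-defined automorphism $\phi\mapsto\phi^{(\sigma,g)}$ of $\mathfrak F_N$ preserving $\overline{\mathbb Q}\otimes\mathcal R_N$, and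
$$\sigma(\phi(\tau))=\phi^{(\sigma,g)}(\tau)\qquad(\phi\in\overline{\mathbb Q}\otimes\mathcal R_N).\tag{12}$$
The local ring of $\mathfrak F_N$ at $\tau$ consists of the $\phi/\phi'$ with $\phi,\phi'\in\overline{\mathbb Q}\otimes\mathcal R_N$, $\phi'(\tau)\ne0$. Then $\phi'^{(\sigma,g)}(\tau)=\sigma(\phi'(\tau))\ne0$. So $\sigma\otimes g$ preserves this local ring and (12) holds on it. It therefore holds for points of $A$ with values in it ($A$ is defined over $\mathbb Q$):
$$\sigma(\Xi(\tau))=\Xi^{(\sigma,g)}(\tau).$$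

**Step 3: identification of $\Xi^{(\sigma,g)}$.** As $g=\delta_d\gamma_f$, we have $\phi^{(\sigma,g)}=\phi^\sigma\circ\gamma$, where $\phi^\sigma$ has the $\sigma$-conjugate $q$-coefficients. The differential $dx/y$ pulls back under $\Xi$ to $2\pi i\nu f\,dz=\nu f\,\frac{dq}q$, an identity of $q^{1/N}$-expansions; conjugating the coefficients, it pulls back under $\Xi^\sigma$ to $\nu f^\sigma\frac{dq}q$, and under $\Xi^{(\sigma,g)}=\Xi^\sigma\circ\gamma$ to $2\pi i\nu(f^\sigma|_2\gamma)\,dz$. For the constant of integration choose $\gamma'\in SL_2(\mathbb Z)$ with $g\equiv\gamma'\delta_d$ mod $N$. Then $\phi^{(\sigma,g)}=(\phi\circ\gamma')^\sigma$, so $\Xi^{(\sigma,g)}(i\infty)=\sigma(\Xi(\gamma'\infty))=0$. Hence $\Xi^{(\sigma,g)}(z)=\exp(2\pi i\nu\int_{i\infty}^zf^\sigma|_2\gamma\,dz)$. Evaluating at $\tau$ and dividing by $\nu$ gives (11). $\square$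

Now try the same with $\theta_{D,r}$, $r\ge1$. The candidate for $\Xi$ is built from
$$z_0\mapsto\frac1{(z_0-\bar z_0)^{r}}\int_{i\infty}^{z_0}(z-\bar z_0)^r\theta_{D,r}(z)\,dz,$$
whose derivative with respect to $\bar z_0$ is
$$r(z_0-\bar z_0)^{-r-1}\int_{i\infty}^{z_0}(z-z_0)(z-\bar z_0)^{r-1}\theta_{D,r}(z)\,dz.$$
This is not zero. With $z=z_0+iY$ the first term $q$ of $\theta_{D,r}$ contributes to the integral $e(z_0)$ times $-i^{r+1}\int_0^\infty Y(2\operatorname{Im}z_0+Y)^{r-1}e^{-2\pi Y}dY\ne0$, and the other terms are exponentially smaller as $\operatorname{Im}z_0\to\infty$. So the function is not holomorphic in $z_0$, and there is no morphism from a modular curve to $A$ to which (12) could be applied. What survives is the value at the single point $\tau$ (or $n\tau$).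

The way around this obstacle is to vary $r$ rather than $z_0$. The generating series over $r$ of the integrals is a meromorphic theta function on $A$; its Taylor coefficients at $0$ can be recovered from its values at torsion points; and those values are integrals of weight two, to which Proposition 1 applies. To control the forms of weight two that appear we need a flexible family of theta series, which we now set up.

## 5. Theta series of Schwartz functions

Let $\mathcal S$ be the space of locally constant compactly supported functions $\varphi:K_f\to\mathbb C$; such a $\varphi$ is determined by its restriction to the dense subset $K$. For $k\ge0$ (with $0^0=1$) put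
$$\theta_{k,\varphi}(z)=\sum_{a\in K}\varphi(a)\,a^k\,e(nN(a)z).\tag{13}$$
Write $1_{\mathcal O}$ for the characteristic function of $\hat{\mathcal O}$. Then $\theta_{D,r}(nz)=\frac12\theta_{r+1,1_{\mathcal O}}(z)$. For $L=m\mathcal O$ ($m\ge1$) let $L^*=(nm)^{-1}\mathfrak d^{-1}$ be the dual lattice for $n\mathrm{Tr}(a\bar b)$, and $\mathcal S[L]$ the space of $L$-periodic functions supported on $L^*$ (that is, $\hat L$-periodic and supported on $\hat L^*$ inside $K_f$). Every $\varphi\in\mathcal S$ lies in some $\mathcal S[L]$.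

**Lemma 2.** There is a right action of $SL_2(\mathbb Z)$ on $\mathcal S$ with $\theta_{k,\varphi}|_{k+1}\gamma=\theta_{k,\varphi\gamma}$ for all $k\ge0$. For $T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ it is
$$(\varphi T)(a)=\varphi(a)e_f(nN(a)),\qquad(\varphi S)(t)=-\frac{\sqrt{-D}}{nD}\int_{K_f}\varphi(a)\,e_f(-n\mathrm{Tr}(a\bar t))\,da\quad(\mathrm{vol}(\hat{\mathcal O})=1).\tag{14}$$
Each $\mathcal S[L]$ is stable, and some $\Gamma(N)$ acts trivially on it; so the action extends to $SL_2(\hat{\mathbb Z})$. For $k\ge1$, $\theta_{k,\varphi}$ is a cusp form on some $\Gamma(N)$. The action preserves even functions.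

For example, when $n=1$, $1_{\mathcal O}T=1_{\mathcal O}$ and $1_{\mathcal O}S=-\frac{\sqrt{-D}}D1_{\mathfrak d^{-1}}$.

*Proof.* **Step 1: the formulas for $T$ and $S$.** For $T$ the claim is clear. For $S$ we use, for $z\in\mathbb H$,
$$\int_{\mathbb C}x^ke(n|x|^2z)\,e(-n(x\bar t+\bar xt))\,d^2x=\frac i{2nz^{k+1}}\,t^k\,e(-n|t|^2/z).\tag{15}$$
For $z=iY$, $k=0$ the right side is $\frac1{2nY}e^{-2\pi n|t|^2/Y}$, the usual Gaussian formula. Applying $\big(-\frac1{2\pi in}\partial_{\bar t}\big)^k$ multiplies the integrand by $x^k$ on the left, and multiplies the right side by $(t/iY)^k$. Both sides are analytic in $z$, so (15) holds on $\mathbb H$.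

Let $\varphi$ be $L$-periodic, $L=m\mathcal O$ of covolume $m^2\sqrt D/2$. Write $f(x)=x^ke(n|x|^2z)$ and $\hat f(t)$ for (15). Poisson summation on each coset $a_0+L$ gives
$$\sum_a\varphi(a)f(a)=\sum_{t\in L^*}\hat f(t)\,\frac2{m^2\sqrt D}\sum_{a_0\in K/L}\varphi(a_0)e(n\mathrm{Tr}(a_0\bar t))=\sum_{t\in K}\hat f(t)\,\frac2{\sqrt D}\int_{K_f}\varphi(a)e_f(n\mathrm{Tr}(a\bar t))\,da,$$
since $m\hat{\mathcal O}$ has volume $m^{-2}$ and the last integral vanishes for $t\in K\setminus L^*$. So $\theta_{k,\varphi}(z)=z^{-k-1}\theta_{k,\varphi'}(-1/z)$ with $\varphi'(t)=\frac i{n\sqrt D}\int\varphi(a)e_f(n\mathrm{Tr}(a\bar t))\,da$. Replacing $z$ by $-1/z$,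
$$\theta_{k,\varphi}|_{k+1}S=(-1)^{k+1}\theta_{k,\varphi'}=-\theta_{k,\varphi'(-\,\cdot)},$$
and $\frac i{\sqrt D}=\frac{\sqrt{-D}}D$ gives (14).

**Step 2: it is an action.** The family $(\theta_{k,\varphi})_{k\ge0}$ determines $\varphi$: for each rational $x$ the sums $\sum_{N(a)=x}\varphi(a)a^k$, $k\ge0$, determine $\varphi$ on the finite set $\{a\in K\cap\mathrm{supp}\,\varphi:N(a)=x\}$, by Vandermonde. Since $S$ and $T$ generate $SL_2(\mathbb Z)$, a word in $S^{\pm1},T^{\pm1}$ acts on $\varphi$ in a way that depends only on its value in $SL_2(\mathbb Z)$.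

**Step 3: congruence subgroups.** $\mathcal S[L]$ is stable under $T$, because for $a\in L^*$, $b\in L$ the number $nN(a+b)-nN(a)=n\mathrm{Tr}(a\bar b)+nN(b)$ is an integer, and under $S$, because the Fourier transform exchanges periodicity under $L$ and support in $L^*$. Let $Q=nN$ on $L$, a positive definite even lattice of rank $2$, of level $N_L$. By the classical transformation law (Schoeneberg; Miyake, *Modular Forms*, §4.9), for $h\in L^*$, $k\ge0$ and $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma_0(N_L)$, the slash by this matrix takes $\theta_{k,1_{h+L}}$ to $\chi_L(d)\,e(ab\,Q(h))\,\theta_{k,1_{ah+L}}$, with $\chi_L$ a Dirichlet character mod $N_L$. As $N_LQ(h)\in\mathbb Z$ and $N_LL^*\subset L$, the group $\Gamma(N_L)$ acts trivially on $\mathcal S[L]$. So the action on $\mathcal S[L]$ factors through a finite $SL_2(\mathbb Z/N)$, and extends to $SL_2(\hat{\mathbb Z})$. For $k\ge1$ the constant terms of all $\theta_{k,\varphi\gamma}$ vanish, so $\theta_{k,\varphi}$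 is a cusp form. Evenness is visibly preserved by $T$ and $S$. $\square$

In particular $1_{\mathcal O}\gamma\in\mathcal S[\mathcal O]$ is supported on $n^{-1}\mathfrak d^{-1}\subset(nD)^{-1}\mathcal O$.

**Translations.** For $x,t\in K_f$ let
$$(W(x,t)\varphi)(a)=e_f\big(\tfrac n2\mathrm{Tr}(t\bar x)-n\mathrm{Tr}(t\bar a)\big)\,\varphi(a-x).$$

**Lemma 3.** For $\gamma\in SL_2(\hat{\mathbb Z})$,
$$(W(x,t)\varphi)\gamma=W(x',t')(\varphi\gamma),\qquad\binom{t'}{x'}=\gamma^{-1}\binom tx.\tag{16}$$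

*Proof.* For $T$: since $N(a)=N(a-x)+\mathrm{Tr}(x\bar a)-N(x)$ and $\frac n2\mathrm{Tr}((t-x)\bar x)=\frac n2\mathrm{Tr}(t\bar x)-nN(x)$, we get $(W(x,t)\varphi)T=W(x,t-x)(\varphi T)$, and $T^{-1}\binom tx=\binom{t-x}x$. For $S$: substituting $a\to a+x$ in the integral,
$$((W(x,t)\varphi)S)(v)=e_f\big(-\tfrac n2\mathrm{Tr}(x\bar t)-n\mathrm{Tr}(x\bar v)\big)(\varphi S)(v+t)=(W(-t,x)(\varphi S))(v),$$
and $S^{-1}\binom tx=\binom x{-t}$. The formula is compatible with products and inverses, so it holds on $SL_2(\mathbb Z)$. For fixed $\varphi,x,t$ both sides are locally constant in $\gamma\in SL_2(\hat{\mathbb Z})$: $\varphi\gamma$ and $(W(x,t)\varphi)\gamma$ depend only on $\gamma$ mod some $N$, and for each of the finitely many $\psi=\varphi\gamma$ the map $(x',t')\mapsto W(x',t')\psi$ is locally constant. As $SL_2(\mathbb Z)$ is dense, (16) holds in general. $\square$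

The translations adapted to $\tau$ are, for $b\in K_f$,
$$(\rho_b\varphi)(a)=\varphi(a-b)\,e_f(-n\mathrm{Tr}(\tau b\bar a)),\qquad\rho_b=e_f(-\tfrac n2N(b))\,W(b,\tau b),\tag{17}$$
the second formula because $\mathrm{Tr}(\tau b\bar b)=N(b)\mathrm{Tr}\,\tau=N(b)$. A direct computation gives $(\rho_b\rho_{b'}\varphi)(a)=e_f(n\mathrm{Tr}(\tau b'\bar b))(\rho_{b+b'}\varphi)(a)$. Let $\mathcal S^{\mathcal O}=\{\varphi\in\mathcal S:\rho_b\varphi=\varphi\ \forall b\in\hat{\mathcal O}\}$. Then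
$$\rho_{b+b'}\varphi=e_f(-n\mathrm{Tr}(\tau b'\bar b))\,\rho_b\varphi\qquad(\varphi\in\mathcal S^{\mathcal O},\ b\in K_f,\ b'\in\hat{\mathcal O}).\tag{18}$$
The basic example is $1_{\mathcal O}\in\mathcal S^{\mathcal O}$: for $a,b\in\hat{\mathcal O}$ the number $\tau b\bar a\in\mathfrak d^{-1}\hat{\mathcal O}$ has integral trace.

## 6. Eisenstein–Kronecker numbers at torsion points

The periods of our theta series will be values at torsion points of Eisenstein–Kronecker series. This section shows that those values are algebraic and transform under $G$ like the torsion points.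

Let $\mu=|\Omega|^2\sqrt D/2$ be the covolume of $\Lambda_A$ and $A_0=\mu/\pi$. The quasi-period $\eta$ of $\zeta$ is $\mathbb R$-linear, so $\eta(l)=s_2l+\beta\bar l$; Legendre's relation $\eta(\omega_2)\omega_1-\eta(\omega_1)\omega_2=2\pi i$ and $\omega_1\bar\omega_2-\bar\omega_1\omega_2=2i\mu$ give $\beta=\pi/\mu$. So
$$\eta(l)=s_2l+\bar l/A_0,\qquad\sigma(x+l)=\chi(l)e^{\eta(l)(x+l/2)}\sigma(x),\tag{19}$$
with $\chi(l)=1$ if $l\in2\Lambda_A$ and $-1$ otherwise.

**Lemma 4.** $s_2\in K$.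

*Proof.* Let $\alpha\in\mathcal O\setminus\mathbb Z$ and $G_\alpha(z)=\alpha\zeta(\alpha z)-N(\alpha)\zeta(z)-s_2\alpha(\alpha-\bar\alpha)z$. Under $z\mapsto z+l$ it changes by $s_2\alpha^2l+N(\alpha)\bar l/A_0-N(\alpha)s_2l-N(\alpha)\bar l/A_0-s_2\alpha(\alpha-\bar\alpha)l=0$. It is odd with simple poles, of residue $1$ at the points of $A[\alpha]\setminus0$ and $1-N(\alpha)$ at $0$. It is the only odd function with these residues with respect to $dz=dx/y$, because the difference of two such functions is constant and odd. These data are $G$-stable, so $G_\alpha\in K(A)$. As $\zeta(z)=\frac1z+O(z^3)$, its coefficient of $z$ at $0$ is $-s_2\alpha(\alpha-\bar\alpha)$, so this lies in $K$. $\square$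

**Analytic continuation.** For $a\ge0$ and $\operatorname{Re}s$ large let $\mathcal K_a(z,s)=\sum_{\xi\in z+\Lambda_A,\ \xi\ne0}\bar\xi^a|\xi|^{-2s}$, and let $\Theta_a(Y,z)=\sum_{\xi\in z+\Lambda_A}\bar\xi^ae^{-\pi Y|\xi|^2/\mu}$. For $z\notin\Lambda_A$ (and for $z=0$ if $a\ge1$),
$$\Gamma(s)(\pi/\mu)^{-s}\mathcal K_a(z,s)=\int_0^\infty\Theta_a(Y,z)Y^{s-1}dY.\tag{20}$$
Poisson summation gives, with $\Lambda_A^\vee=\{u:\operatorname{Re}(l\bar u)\in\mathbb Z\ \forall l\in\Lambda_A\}$,
$$\Theta_a(Y,z)=\frac1Y\sum_{u\in\Lambda_A^\vee}\Big(\frac{\mu\bar u}{iY}\Big)^ae^{-\pi\mu|u|^2/Y}e^{2\pi i\operatorname{Re}(z\bar u)}.$$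
For $a\ge1$ the term $u=0$ vanishes. So $\Theta_a$ and its $z,\bar z$-derivatives decay exponentially as $Y\to0$, uniformly in $z$, and as $Y\to\infty$, locally uniformly in $z\notin\Lambda_A$. Hence for $a\ge1$, $\mathcal K_a$ is entire in $s$ and smooth in $z\notin\Lambda_A$. For $a=0$ the term $u=0$ contributes $\int_0^1Y^{s-2}dY=\frac1{s-1}$, so $\mathcal K_0(z,s)$ is meromorphic near $s=1$ with residue $\pi/\mu$ there. Differentiating term by term for $\operatorname{Re}s$ large and continuing in $s$,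
$$\partial_z\mathcal K_a(z,s)=-s\,\mathcal K_{a+1}(z,s+1),\qquad\partial_{\bar z}\mathcal K_a(z,s)=(a-s)\,\mathcal K_{a-1}(z,s).\tag{21}$$

Near $z=0$ let $\mathcal K^*_a$ ($a\ge1$) be the sum without the term $\xi=z$. It is given by (20) with $\bar z^ae^{-\pi Y|z|^2/\mu}$ subtracted from $\Theta_a$: for $Y\ge1$ this removes the only term that does not decay uniformly, and $\int_0^1\bar z^ae^{-\pi Y|z|^2/\mu}Y^{s-1}dY$ converges for $\operatorname{Re}s>0$ and is smooth in $z$. So for $\operatorname{Re}s>0$, $\mathcal K_a^*$ is holomorphic in $s$, smooth in $z$ near $0$, satisfies the first formula of (21), and $\mathcal K_a^*(0,s)=\mathcal K_a(0,s)$.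

For $l\ge0$, $k\ge1$ put $E_{l,k}(z)=\mathcal K_{l+k}(z,k)$. It is the value at $s=0$ of the continuation of $\sum'\bar\xi^l\xi^{-k}|\xi|^{-2s}$. By (21), off $\Lambda_A$,
$$E_{l,k}=\frac{(-1)^{k-1}}{(k-1)!}\partial_z^{k-1}E_{l,1},\qquad E_{l,k}(0)=\frac{(-1)^{k-1}}{(k-1)!}\partial_z^{k-1}\Big[E_{l,1}(z)-\frac{\bar z^l}z\Big]_{z=0}.\tag{22}$$

**Lemma 5.** The functions $\kappa_{l,k}:=A_0^{-l}E_{l,k}$ take algebraic values on $V/\Lambda_A$, and $\kappa_{l,k}(x)^\sigma=\kappa_{l,k}(u_\sigma x)$ for $\sigma\in G$.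

*Proof.* **Step 1: a closed formula.** Let $Z(z)=\zeta(z)-s_2z-\bar z/A_0$, which is $\Lambda_A$-periodic and odd, and
$$\kappa(z,w)=e^{(Z(z)-\zeta(z))w}\frac{\sigma(z+w)}{\sigma(z)\sigma(w)}=\frac1w+\sum_{l\ge0}\kappa_l(z)w^l.$$
By (19), $\kappa$ is $\Lambda_A$-periodic in $z$. Expanding, $\kappa_0=Z$. As $\partial_{\bar z}\kappa=-\frac w{A_0}\kappa$, we have $\partial_{\bar z}\kappa_l=-A_0^{-1}\kappa_{l-1}$ with $\kappa_{-1}:=1$. The function $\frac{zw\,\sigma(z+w)}{\sigma(z)\sigma(w)}-z-w$ vanishes on $z=0$ and on $w=0$, so it is divisible by $zw$, and we may write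
$$e^{-s_2zw}\frac{\sigma(z+w)}{\sigma(z)\sigma(w)}=\frac1z+\frac1w+\sum_{i,j\ge0}b_{ij}z^iw^j,\qquad b_{ij}\in\mathbb Q(s_2,g_2,g_3)\subset K.\tag{23}$$
Multiplying by $e^{-\bar zw/A_0}$ we see that near $z=0$, $\kappa_l=\frac{(-\bar z/A_0)^l}{l!\,z}+(\text{smooth})$.

Put $e_l=\frac{(-1)^l}{A_0^l\,l!}E_{l,1}$. By (21), $\partial_{\bar z}E_{l,1}=lE_{l-1,1}$ for $l\ge1$, so $\partial_{\bar z}e_l=-A_0^{-1}e_{l-1}$; and $\partial_{\bar z}e_0=\lim_{s\to1}(1-s)\mathcal K_0(z,s)=-\pi/\mu=-1/A_0$. Near $0$, $E_{l,1}=\bar z^l/z+(\text{smooth})$, so $e_l$ has the same singularity as $\kappa_l$. Now argue by induction on $l$. The function $e_l-\kappa_l$ is periodic, holomorphic off $\Lambda_A$ and bounded, hence constant. For $l=0$ the constant is $0$ by oddness. For $l\ge1$, $e_l=-A_0\partial_{\bar z}e_{l+1}$ and $\kappa_l=-A_0\partial_{\bar z}\kappa_{l+1}$ with $e_{l+1},\kappa_{l+1}$ bounded near $0$; by Stokes (removing a small disc) both have integral $0$ over $\mathbb C/\Lambda_A$,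 so the constant is $0$. Hence $E_{l,1}=(-A_0)^l\,l!\,\kappa_l$.

**Step 2: nonzero torsion points.** Since $\log\sigma(z+w)-\log\sigma(z)-\zeta(z)w=-\sum_{j\ge2}\wp^{(j-2)}(z)\frac{w^j}{j!}$, we have $\kappa(z,w)=e^{Z(z)w}\exp\big(-\sum_{j\ge2}\wp^{(j-2)}(z)\frac{w^j}{j!}\big)/\sigma(w)$. With $\partial_zZ=-\wp-s_2$, $\wp''=6\wp^2-g_2/2$ and (22), $\kappa_{l,k}$ is off $\Lambda_A$ a polynomial over $\mathbb Q(s_2,g_2,g_3)\subset K$ in $Z,\wp,\wp'$. It remains to treat $Z$. Let $x\ne0$ have order dividing $M'$ and put $m=M'+1$. The function $\sigma(mz)/\sigma(z)^{m^2}$ is elliptic by (19) (note $\chi(ml)=\chi(l)^{m^2}$), with divisor $A[m]-m^2(0)$ and leading coefficient $m$ at $0$. These data determine it and are stable under $\mathrm{Aut}(\mathbb C/\mathbb Q)$, so it is in $\mathbb Q(A)$, hence so is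
$$f_m(z)=\zeta(mz)-m\zeta(z)=\frac1m\frac d{dz}\log\frac{\sigma(mz)}{\sigma(z)^{m^2}}.$$
Moreover $Z(mz)-mZ(z)=f_m(z)$. As $mx=x\ne0$ in $A$, $(1-m)Z(x)=f_m(x)$. The same formula holds for $u_\sigma x$, so $Z(x)$ is algebraic and $Z(x)^\sigma=f_m(x^\sigma)/(1-m)=Z(u_\sigma x)$. This proves the lemma for $x\ne0$.

**Step 3: $x=0$.** The function $\kappa_l-\frac{(-\bar z/A_0)^l}{l!\,z}$ is the coefficient of $w^l$ in $e^{-\bar zw/A_0}\big(\frac1w+\sum b_{ij}z^iw^j\big)$. Applying $\partial_z^{k-1}$ and putting $z=0$ kills all terms containing $\bar z$ and leaves $(k-1)!\,b_{k-1,l}$. By (22), $\kappa_{l,k}(0)=(-1)^{k-1+l}\,l!\,b_{k-1,l}\in K$. $\square$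

## 7. Periods of theta series, and the proof of Lemma 1

**Definition (equivariant).** A function $\varphi\in\mathcal S$ with values in $\overline{\mathbb Q}$ is equivariant if $\sigma(\varphi(a))=\varphi(v_\sigma a)$ for all $\sigma\in G$, $a\in K_f$.

For example $1_{\mathcal O}$ is equivariant. The characteristic function of $\frac13+\hat{\mathcal O}$ is not: there is $\sigma$ with $v_\sigma\not\equiv1$ mod $3$ (since $U\to(\mathcal O/3)^\times$ is onto), and then $\varphi(\frac13)=1$ but $\varphi(\frac{v_\sigma}3)=0$.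

If $\varphi$ is equivariant, so are $\varphi T^{\pm1}$ and $\varphi S$. Indeed by (10) and $v_\sigma\bar v_\sigma=d_\sigma$, $\sigma(e_f(nN(a)))=e_f(nN(v_\sigma a))$ and $\sigma(e_f(-n\mathrm{Tr}(a\bar t)))=e_f(-n\mathrm{Tr}(v_\sigma a\,\overline{v_\sigma t}))$; multiplication by $v_\sigma$ preserves $da$; and the constant in (14) is in $K$. So $SL_2(\mathbb Z)$ preserves equivariance.

**Lemma 6.** For $\varphi$ equivariant, $k\ge1$, $0\le j\le k-1$ and $p,p'\in\mathbf P^1(\mathbb Q)$,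
$$(2\pi i)^k\int_p^{p'}z^j\,\theta_{k,\varphi}(z)\,dz\in K\Omega^k.$$

*Proof.* **Step 1: reduction to the path $i\infty\to0$.** Join $p,p'$ by paths $\gamma\infty\to\gamma0$ and substitute $z\mapsto\gamma z$: for an integral polynomial $P$ of degree $\le k-1$, $P(\gamma z)(cz+d)^{k-1}$ is again one, and $\theta_{k,\varphi}|_{k+1}\gamma=\theta_{k,\varphi\gamma}$ with $\varphi\gamma$ equivariant.

**Step 2: the Mellin transform.** Put $l=k-1-j$. With $z=iY$ the quantity is $-(2\pi i)^ki^{j+1}\int_0^\infty Y^j\theta_{k,\varphi}(iY)\,dY$. The integral $\int_0^\infty Y^{j+s}\theta_{k,\varphi}(iY)\,dY$ converges for all $s$ as $\theta_{k,\varphi}$ is a cusp form, and for $\operatorname{Re}s$ large equals $\Gamma(j+1+s)(2\pi n)^{-j-1-s}\sum_{a\ne0}\varphi(a)a^kN(a)^{-j-1-s}$. So the quantity is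
$$(-1)^jj!\,n^{-j-1}(2\pi i)^l\Big[\sum_{a\ne0}\varphi(a)\,a^l\,\bar a^{-(j+1)}N(a)^{-s}\Big]_{s=0}.$$

**Step 3: torsion values.** Let $\varphi$ be $m\mathcal O$-periodic and put $\xi=\bar a$. Writing $\xi=(m/\Omega)\xi'$ with $\xi'\in\Omega\bar a_0/m+\Lambda_A$, the sum over $a\in a_0+m\mathcal O$ is at $s=0$ equal to $m^{l-j-1}\,\Omega^{j+1}\bar\Omega^{-l}A_0^l\,\kappa_{l,j+1}(\Omega\bar a_0/m)$. As $2\pi iA_0/\bar\Omega=\sqrt{-D}\,\Omega$, we have $(2\pi i)^l\Omega^{j+1}\bar\Omega^{-l}A_0^l=(\sqrt{-D})^l\Omega^k$. So the quantity is a $K$-multiple of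
$$\Omega^k\sum_{a_0\in K/m\mathcal O}\varphi(a_0)\,\kappa_{l,j+1}(\Omega\bar a_0/m).$$
By equivariance and Lemma 5, applying $\sigma$ to the sum replaces $a_0$ by $v_\sigma a_0$, because $\overline{v_\sigma a_0}=u_\sigma\bar a_0$; and multiplication by $v_\sigma$ permutes $K/m\mathcal O=K_f/m\hat{\mathcal O}$. So the sum is an algebraic number fixed by $G$, that is, an element of $K$. $\square$

**Proof of Lemma 1.** Put $\tau'=\tau_{\mathbf w}$, so $\tau_{\gamma\mathbf w}=\gamma\tau'$ and $(\gamma\mathbf w)_2=(c\tau'+d)w_2$. Substitute $z\mapsto\gamma z$. With $\gamma z-\gamma\bar\tau'=\frac{z-\bar\tau'}{(cz+d)(c\bar\tau'+d)}$ and $\gamma\tau'-\gamma\bar\tau'=\frac{\tau'-\bar\tau'}{|c\tau'+d|^2}$, the powers of $cz+d$ cancel, and the remaining factors are $(c\tau'+d)^{-r}\,|c\tau'+d|^{2r}\,(c\bar\tau'+d)^{-r}=1$. So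
$$F(\gamma\mathbf w)=w_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau'-\bar\tau')^r}\int_{\gamma^{-1}\infty}^{\tau'}(z-\bar\tau')^r\,(\theta_{D,r}|_{r+2}\gamma)(z)\,dz,\tag{24}$$
and $\theta_{D,r}|_{r+2}\gamma=\varepsilon(d)\theta_{D,r}$. Moving the lower limit to $i\infty$ changes this by $\varepsilon(d)w_2^{-r}(\tau'-\bar\tau')^{-r}(2\pi i)^{r+1}\int_{\gamma^{-1}\infty}^{i\infty}(z-\bar\tau')^r\theta_{D,r}\,dz$. Expand $(z-\bar\tau')^r$ in powers of $z$; the coefficients are in $K$, and Lemma 6 (with the integer $n$ of (13) equal to $1$, $\varphi=1_{\mathcal O}$, $k=r+1$) puts each term into $(K\Omega)^{-r}\cdot K\Omega^{r+1}\subset V$. $\square$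

This answers the first question of Section 1: $\Pi_r\in K\Omega$.

## 8. The generating series over $r$ is a theta function

For $\varphi\in\mathcal S$ and every integer $r\ge0$ put
$$I_r(\varphi)=(2\pi in)^{r+1}\int_{i\infty}^\tau(z-\bar\tau)^r\,\theta_{r+1,\varphi}(z)\,dz.$$
The basis $(\omega_1,\omega_2/n)$ of $\Lambda_{(n)}$ has $a_{\mathbf w}=n^{-1}$ and $\tau_{\mathbf w}=n\tau$. Substituting $z\to nz$ in (5) and using $\omega_2(\tau-\bar\tau)=-\Omega$,
$$F(\Lambda_{(n)})=\tfrac12\,\varepsilon(n)\,(-\Omega)^{-r}\,I_r(1_{\mathcal O})\bmod V\qquad(r\text{ odd}).\tag{25}$$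
In $I_r$ the exponent $r$ occurs as $a^{r+1}(z-\bar\tau)^r$, so a sum over $r$ with weights $w^r/r!$ produces an exponential whose integral is elementary. This leads to
$$\mathbb S_\varphi(w)=\sum_{a\in K}\varphi(a)\,\frac{e\big(nN(a)\tau+n(\tau-\bar\tau)aw\big)}{w+\bar a},\tag{26}$$
a meromorphic function with at most simple poles, at $w=-\bar a$, $a\in\mathrm{supp}\,\varphi$.

**Lemma 7.** Near $w=0$: $\mathbb S_\varphi(w)=\dfrac{\varphi(0)}w+\displaystyle\sum_{r\ge0}I_r(\varphi)\frac{w^r}{r!}$.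

*Proof.* The term $a=0$ of (26) is $\varphi(0)/w$. For $a\ne0$ and $|w|\le\frac14\min|a|$ (minimum over the nonzero $a\in K$ in the support),
$$\sum_r\frac{w^r}{r!}(2\pi in)^{r+1}a^{r+1}\int_{i\infty}^\tau(z-\bar\tau)^re(nN(a)z)\,dz=\int_{i\infty}^\tau2\pi ina\,e\big(naw(z-\bar\tau)+nN(a)z\big)\,dz,$$
and the integrand is the $z$-derivative of $e(naw(z-\bar\tau)+nN(a)z)/(w+\bar a)$, because $naw+nN(a)=na(w+\bar a)$. So the integral is the term of (26). To justify the interchanges put $z=\tau+iY$, so that $z-\bar\tau=i(2\operatorname{Im}\tau+Y)$; the absolute values, also of the expanded series, are bounded by $2\pi n|a|e^{-2\pi nN(a)(\frac12\operatorname{Im}\tau+\frac34Y)}$, which is summable in $a$ and integrable in $Y$. $\square$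

**Lemma 8.** For $b\in K$: $\mathbb S_\varphi(w+\bar b)=e(-n(\tau-\bar\tau)bw)\,e(n\bar\tau N(b))\,\mathbb S_{\rho_b\varphi}(w)$.

*Proof.* Put $a=a'-b$ in (26). The denominator becomes $w+\bar a'$, and expanding,
$$N(a'-b)\tau+(\tau-\bar\tau)(a'-b)(w+\bar b)=N(a')\tau+(\tau-\bar\tau)a'w-(\tau-\bar\tau)bw-\mathrm{Tr}(\tau b\bar a')+\bar\tau N(b).$$
The factor $\varphi(a'-b)e(-n\mathrm{Tr}(\tau b\bar a'))$ is $(\rho_b\varphi)(a')$. $\square$

Let $\tilde\sigma(x)=e^{-s_2x^2/2}\sigma(x)$. By Lemma 4, $\tilde\sigma\in xK[[x]]$, and by (19)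
$$\tilde\sigma(x+l)=\chi(l)\,e^{(\bar l/A_0)(x+l/2)}\,\tilde\sigma(x)\qquad(l\in\Lambda_A).\tag{27}$$
Put $x=-\Omega w$, $l=-\Omega\bar b$. Then $(\bar l/A_0)(x+\frac l2)=\frac{2\pi}{\sqrt D}\big(bw+\frac{N(b)}2\big)$, also $-2\pi i(\tau-\bar\tau)=\frac{2\pi}{\sqrt D}$, and $e(\bar\tau N(b))=(-1)^{N(b)}e^{\pi N(b)/\sqrt D}$ for $b\in\mathcal O$. So Lemma 8 says, for $\varphi\in\mathcal S^{\mathcal O}$ and $l=-\Omega\bar b$, $b\in\mathcal O$,
$$\mathbb S_\varphi\Big(-\frac{x+l}\Omega\Big)=(-1)^{nN(b)}\,e^{n(\bar l/A_0)(x+l/2)}\,\mathbb S_\varphi\Big(-\frac x\Omega\Big).\tag{28}$$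
Up to signs this is the quasi-periodicity of $\tilde\sigma^n$. For $b\in2\mathcal O$ the signs $(-1)^{nN(b)}$ and $\chi(l)$ are $1$. So for every $\varphi\in\mathcal S^{\mathcal O}$
$$h_\varphi(x):=\mathbb S_\varphi(-x/\Omega)\,/\,\tilde\sigma(x)^n\quad\text{is elliptic for }2\Lambda_A.\tag{29}$$

## 9. The cases $n=1$ and $n=2$ by hand

When $n$ is small, (28) determines the generating series almost completely.

**Theorem C.** Let $\sum_rm_rx^r/r!=e^{-s_2x^2/2}\sigma(x;\Lambda_A)$; then $m_r\in\mathbb Q$, $m_1=1$.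

1. If $D\ge11$: $P_{A,r}=m_r\,P_{A,1}$ in $A(K)\otimes\mathbb Q$ for all odd $r\ge1$.
2. If $D=7$: $P_{A,r}$ is torsion for all odd $r$.
3. For $\ell=2$ (any $D$): $P_{A,r}(2,j)$ is torsion for every $j$ not among the $j_1,j_2$ of part (2) of Theorem 1; if $2$ is inert this means for all $j$.

*Proof.* As $g_2,g_3$ are real, $\Lambda_A=\overline{\Lambda_A}$ and $\eta(\bar l)=\overline{\eta(l)}$, so $s_2$ is real; with Lemma 4, $s_2\in\mathbb Q$ and $m_r\in\mathbb Q$. Let $s(x)=\mathbb S_{1_{\mathcal O}}(-x/\Omega)$ for the relevant $n$. Replacing $a$ by $-a$ in (26) shows that $s$ is odd. It has only simple poles, exactly at $\Lambda_A$, with $s\sim-\Omega/x$ at $0$. By (25) and Lemma 7, modulo $V$, $F(\Lambda_{(n)})=\frac12\varepsilon(n)\,r!\,[x^r]s$, where $[x^r]$ denotes the coefficient of $x^r$.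

(1) Here $n=1$ and $D\equiv3$ mod $8$, so $2$ is inert, $N(b)$ is even only for $b\in2\mathcal O$, and $(-1)^{N(b)}=\chi(l)$. Thus $s/\tilde\sigma$ is elliptic for $\Lambda_A$, even, with a pole only at $0$, of order $2$:
$$s=-\Omega\,\tilde\sigma\,(\wp+C),\qquad C\in\mathbb C.\tag{30}$$
As $\tilde\sigma\wp\in K((x))$, $J_r\equiv-\frac12\Omega C\,m_r$ mod $V$. In particular $J_1\equiv-\frac12\Omega C$, and $J_r\equiv m_rJ_1$. The points lie in $A(K)\otimes\mathbb Q$ by the case $n=1$ of Theorem A, as in Step 4 of Section 3.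

(2) Here $n=1$. By (28) at $x=-l/2$ and oddness, $s(l/2)=-(-1)^{N(b)}s(l/2)$, so $s(l/2)=0$ when $N(b)$ is even and $b\notin2\mathcal O$. For $D=7$, $2=\lambda\bar\lambda$ splits, and these $l/2$ give the nonzero point of $A[\lambda]$ and the nonzero point of $A[\bar\lambda]$. The function $s^2/\tilde\sigma^2$ is elliptic for $\Lambda_A$ with a pole of order $4$ only at $0$ and at least double zeros at these two points. So $s^2=\Omega^2\tilde\sigma^2(\wp-e_1)(\wp-e_2)$, where $e_1,e_2\in K$ as the two points are $K$-rational. The leading term of $s/\Omega$ is $-x^{-1}$, so the square root lies in $K((x))$, and $J_r\in K\Omega=V$ modulo $V$.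

(3) Here $n=2$. The signs $(-1)^{2N(b)}$ and $\chi^2$ are trivial, so $s/\tilde\sigma^2$ is elliptic for $\Lambda_A$, odd, with a pole of order $3$ only at $0$; comparing leading terms, $s=\frac12\Omega\tilde\sigma^2\wp'$. Hence $F(\Lambda_{(2)})=0$ in $\mathbb C/V$. By Theorem A all its conjugates vanish in $A(\overline{\mathbb Q})\otimes\mathbb Q$, and by Step 4 of Section 3 these are the points named. (Theorem C is not used in the proof of Theorem A.) $\square$

Formula (30) also shows how to leave weight $r+2$. Let $D\ge11$, $n=1$. To understand the unknown constant $C$, evaluate at a torsion point $x_b=-\Omega\bar b$, $b\in K\setminus\mathcal O$. By Lemmas 8 and 7, with $(\rho_b1_{\mathcal O})(0)=1_{\mathcal O}(-b)=0$,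
$$s(x_b)=\mathbb S_{1_{\mathcal O}}(\bar b)=e(\bar\tau N(b))\,I_0(\rho_b1_{\mathcal O}),$$
and $I_0$ is an integral of weight two. So with $\mathfrak k(b)=\tilde\sigma(-\Omega\bar b)\,e(-\bar\tau N(b))$, (30) gives $\mathfrak k(b)^{-1}I_0(\rho_b1_{\mathcal O})=-\Omega\wp(x_b)-\Omega C$. A single torsion point does not suffice: $\Omega\wp(x_b)$ need not lie in $V=K\Omega$. But summing over the $q^2-1$ nonzero classes $b\in q^{-1}\mathcal O/\mathcal O$, for a prime $q$, replaces $\wp(x_b)$ by $\sum_{P\in A[q]\setminus0}x(P)\in\mathbb Q$, so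
$$-(q^2-1)\,\Omega C\equiv\sum_b\mathfrak k(b)^{-1}I_0(\rho_b1_{\mathcal O})\pmod V.$$
A Galois-stable combination of torsion values thus expresses the integral of weight $r+2$ through integrals of weight $2$. For general $n$ the same is done with linear algebra.

## 10. Interpolation at $q$-torsion points

**Step 1: the space in which $h_\varphi$ lives.** Let $M=nD$, and let $\mathcal H$ be the space of elliptic functions for $2\Lambda_A$ with poles of order $\le n+1$, all in $M^{-1}\Lambda_A$. If $\varphi\in\mathcal S^{\mathcal O}$ has support (on $K$) in $M^{-1}\mathcal O$, then $h_\varphi\in\mathcal H$: the poles of $\mathbb S_\varphi(-x/\Omega)$ are simple and at $x=\Omega\bar a$, and $\tilde\sigma^n$ has zeros of order $n$ at $\Lambda_A$. Write $h(x)=\mathbf h(\exp(x/2))$. Then $\mathbf h$ is a function on $A$ with poles bounded by the divisor $(n+1)A[2M]$, which is defined over $K$; so $\mathcal H=\mathbb C\otimes_K\mathcal H_K$, where $\mathcal H_K$ consists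 of the $h\in\mathcal H$ with $\mathbf h\in K(A)$. Let $\Phi_r(h)$ be the coefficient of $x^r$ in $\tilde\sigma(x)^nh(x)$. As $\tilde\sigma\in K[[x]]$, $\Phi_r(\mathcal H_K)\subset K$.

**Step 2: expressing $\Phi_r$ through values.** Choose a prime $q\nmid2nD$ with $q^2-1>(n+1)(2M)^2$ and let $Z_q=A[q]\setminus0$, which is disjoint from $A[2M]$. Evaluation $\mathcal H\to\mathbb C^{Z_q}$, $h\mapsto(\mathbf h(P))_P$, is injective, since a nonzero $\mathbf h$ has at most $(n+1)(2M)^2$ zeros. It maps $\mathcal H_K$ into the $K$-algebra $B$ of $G$-equivariant maps $R:Z_q\to\overline{\mathbb Q}$, that is, $\sigma(R(P))=R(P^\sigma)$. (For instance $P\mapsto x(P)$ lies in $B$.) Choosing a point $P_i$ in each $G$-orbit identifies $B$ with $\prod_iK(P_i)$, and $(R,R')\mapsto\sum_PR(P)R'(P)$ becomes the sum of the trace forms, which is nondegenerate with values in $K$. Extend $\Phi_r|_{\mathcal H_K}$ to a $K$-linear form on $B$ and represent it: there is $R_r\in B$ with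
$$\Phi_r(h)=\sum_{P\in Z_q}R_r(P)\,\mathbf h(P)\qquad(h\in\mathcal H),\tag{31}$$
first on $\mathcal H_K$ and then on $\mathcal H$ by $\mathbb C$-linearity.

**Step 3: torsion values are weight-two integrals.** Put $P_b=\exp(-\Omega\bar b/2)$. As $b$ runs over the classes of $2q^{-1}\mathcal O\setminus2\mathcal O$ mod $2\mathcal O$, $P_b$ runs over $Z_q$ once, and $P_b^\sigma=P_{v_\sigma b}$. Such a $b$ is not in $M^{-1}\mathcal O$, because $q\nmid2M$. So for $\varphi$ with support in $M^{-1}\mathcal O$, $(\rho_b\varphi)(0)=\varphi(-b)=0$, and Lemmas 8 and 7 give $\mathbb S_\varphi(\bar b)=e(n\bar\tau N(b))\,I_0(\rho_b\varphi)$. With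
$$\mathfrak k(b):=\tilde\sigma(-\Omega\bar b)\,e(-\bar\tau N(b))\ne0,\qquad C_b:=r!\,R_r(P_b)\,\mathfrak k(b)^{-n}\tag{32}$$
(nonzero as $b\notin\mathcal O$) we have $\mathbf h_\varphi(P_b)=h_\varphi(-\Omega\bar b)=\mathfrak k(b)^{-n}I_0(\rho_b\varphi)$. On the other side $\tilde\sigma^nh_\varphi=\mathbb S_\varphi(-x/\Omega)$, so by Lemma 7 $\Phi_r(h_\varphi)=(-\Omega)^{-r}I_r(\varphi)/r!$. Now (31) gives, for all $\varphi\in\mathcal S^{\mathcal O}$ with support in $M^{-1}\mathcal O$,
$$(-\Omega)^{-r}I_r(\varphi)=\sum_bC_b\,I_0(\rho_b\varphi),\qquad b\in(2q^{-1}\mathcal O\setminus2\mathcal O)/2\mathcal O.\tag{33}$$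
The $C_b$ do not depend on $\varphi$; this will be used for two different $\varphi$.

**Step 4: adelic indices.** We shall have to multiply $b$ by elements of $\hat{\mathcal O}^\times$. From (27) and $\mathrm{Tr}\,\tau=1$, for $b'\in2\mathcal O$ (so $\chi=1$ and $N(b')\in4\mathbb Z$),
$$\mathfrak k(b+b')=e\big(-\mathrm{Tr}(\tau b'\bar b)-\tfrac12N(b')\big)\,\mathfrak k(b)=e(-\mathrm{Tr}(\tau b'\bar b))\,\mathfrak k(b).\tag{34}$$
Indeed the ratio is $e(\cdot)$ of $-(\tau-\bar\tau)(b'\bar b+\frac12N(b'))-\bar\tau(b'\bar b+\bar b'b+N(b'))$, which equals $-\mathrm{Tr}(\tau b'\bar b)-\frac{\tau+\bar\tau}2N(b')$.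

For $b\in2q^{-1}\mathcal O\setminus2\mathcal O$ and $b'\in2q\mathcal O$ we have $b'\bar b\in4\mathcal O$ and $\mathrm{Tr}(4\tau\mathcal O)\subset\mathbb Z$; so $\mathfrak k(b)$, and with it $C_b$, depends only on $b$ mod $2q\mathcal O$. For $v\in\hat{\mathcal O}^\times$ choose $b^*\in K$ with $b^*\equiv vb$ mod $2q\hat{\mathcal O}$ and put $\mathfrak k(vb):=\mathfrak k(b^*)$, $C_{vb}:=C_{b^*}$, $P_{vb}:=P_{b^*}$; these depend only on $v$ mod $q^2$. For $\varphi\in\mathcal S^{\mathcal O}$ also $\rho_{\pm vb}\varphi=\rho_{\pm b^*}\varphi$: by (18) the ratio is $e_f(-n\mathrm{Tr}(\tau(b^*-vb)\overline{vb}))$ with $(b^*-vb)\overline{vb}\in2q\hat{\mathcal O}\cdot2q^{-1}\hat{\mathcal O}=4\hat{\mathcal O}$, so it is $1$. Finally, when $b$ changes by $b'\in2\mathcal O$, $C_b$ is multiplied by $e(n\mathrm{Tr}(\tau b'\bar b))$ by (34), and $\rho_b\varphi$ and $\rho_{-b}\varphi$ by $e(-n\mathrm{Tr}(\tau b'\bar b))$ by (18); so $C_b\,\rho_b\varphi$ and $C_b\,\rho_{-b}\varphi$ depend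 only on $b$ mod $2\mathcal O$. Since $b\mapsto vb$ permutes the classes, for $v\in\hat{\mathcal O}^\times$
$$\sum_bC_{vb}\,\rho_{\pm vb}\varphi=\sum_bC_b\,\rho_{\pm b}\varphi\qquad(\varphi\in\mathcal S^{\mathcal O}).\tag{35}$$

## 11. Galois action on $\mathfrak k(b)$ through Frobenius

The $R_r(P_b)$ transform well under $G$ by construction. The transcendental-looking factor in (32) is $\mathfrak k(b)$.

**Lemma 9.** $\mathfrak k(b)\in\overline{\mathbb Q}^\times$ and $\sigma(\mathfrak k(b))=\mathfrak k(v_\sigma b)$ for $b\in2q^{-1}\mathcal O\setminus2\mathcal O$, $\sigma\in G$. Hence $\sigma(C_b)=C_{v_\sigma b}$.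

*Proof.* **Step 1: a distribution relation.** Let $\beta\in\mathcal O$ with $N(\beta)$ odd, and $\Psi_\beta(x)=\tilde\sigma(\beta x)/\tilde\sigma(x)^{N(\beta)}$. It is $\Lambda_A$-elliptic: by (27) the exponential factors of numerator and denominator agree, and $\chi(\beta l)=\chi(l)=\chi(l)^{N(\beta)}$ as $\beta$ is a unit mod $2$. Its divisor is $A[\beta]-N(\beta)(0)$ and its leading term $\beta x^{1-N(\beta)}$. These data determine it and are $G$-stable, so $\Psi_\beta\in K(A)$. Let $Q_b=\exp(-\Omega\bar b)=2P_b$, so $qQ_b=0\ne Q_b$ and $Q_b^\sigma=Q_{v_\sigma b}$. As $-\Omega\,\overline{\bar\beta b}=\beta(-\Omega\bar b)$ and $N(\bar\beta b)=N(\beta)N(b)$,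
$$\mathfrak k(\bar\beta b)=\Psi_\beta(Q_b)\,\mathfrak k(b)^{N(\beta)}\qquad(\beta\text{ prime to }q).\tag{36}$$

**Step 2: algebraicity, and the action up to a root of unity.** Take $\beta=1+2q^2$ and $k_0=N(\beta)-1>0$. Then $\bar\beta b\equiv b$ mod $2q\mathcal O$, so $\mathfrak k(\bar\beta b)=\mathfrak k(b)$ and (36) gives $\mathfrak k(b)^{-k_0}=\Psi_\beta(Q_b)$. So $\mathfrak k(b)$ is algebraic, and applying $\sigma$, $\sigma(\mathfrak k(b))=\xi\,\mathfrak k(v_\sigma b)$ with $\xi^{k_0}=1$.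

**Step 3: reduction to a Frobenius element.** Let $\mathsf M/K$ be a finite Galois extension containing $K(A[q^2])$, all (finitely many) $\mathfrak k(b)$, and $\mu_{k_0}$. The assertion depends only on $\sigma|_{\mathsf M}$, since $v_\sigma$ mod $q^2$ is determined by the action on $A[q^2]$. By Chebotarev we may assume that $\sigma|_{\mathsf M}$ is the Frobenius at a prime $\mathfrak P\mid\mathfrak p$ of $\mathsf M$, where $\mathfrak p$ has degree one over $\mathbb Q$, norm $p$, is unramified in $\mathsf M$ and avoids a finite set of primes: $p\nmid6qDk_0$, $g_2,g_3$ are $p$-integral, the given model has good reduction, and all $\mathfrak k(b)$ are $\mathfrak P$-units. Let $\pi=\psi_A(\mathfrak p)$, the generator of $\mathfrak p$ such that $[\pi]$ reduces to the $p$-power Frobenius of $\tilde A/\mathbb F_p$. Reduction is injective on $A[q^2]$, and there $\sigma$ reduces to Frobenius, so $u_\sigma\equiv\pi$ and $v_\sigma\equiv\bar\pi$ mod $q^2$. By (36), as $N(\pi)=p$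 is odd,
$$\mathfrak k(v_\sigma b)=\mathfrak k(\bar\pi b)=\Psi_\pi(Q_b)\,\mathfrak k(b)^p,\qquad\text{while}\qquad\sigma(\mathfrak k(b))\equiv\mathfrak k(b)^p\bmod\mathfrak P.$$

**Step 4: $\Psi_\pi(Q_b)\equiv1$ mod $\mathfrak P$.** Let $R$ be the localization of $\mathcal O$ at $\mathfrak p$, $\varpi$ a uniformizer, $\hat R$ the completion, $\mathcal A/R$ the smooth projective model, and $t=-2x/y=z+\cdots$ the formal parameter at $0$. The scheme $\mathcal A[\pi]$ is the pullback of the zero section under the finite flat $[\pi]$; it is a Cartier divisor, finite and flat over $R$, with special fiber $\ker(\mathrm{Frob})=p\cdot(0)$. In the completed local ring $\hat R[[t]]$ of $\mathcal A$ at the zero point of the special fiber it is cut out by $[\pi]^*t$, and $[\pi]^*t\equiv t^p$ mod $\mathfrak p$. The surface $\mathcal A$ is regular with irreducible special fiber $\tilde A$. Being flat, $\mathcal A[\pi]$ is the closure of its generic fiber; so $\mathrm{div}_{\mathcal A}(\Psi_\pi)=\mathcal A[\pi]-p(0)+k\tilde A$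 for some $k\in\mathbb Z$. Hence
$$\Psi_\pi=\varpi^k\,g(t)\,\frac{[\pi]^*t}{t^p},\qquad g\in\hat R[[t]]^\times.$$
Both $\Psi_\pi$ and $[\pi]^*t/t^p$ have leading term $\pi t^{1-p}$, so $\varpi^kg(0)=1$, whence $k=0$ and $g(0)=1$. So $\Psi_\pi$ reduces to a function on $\tilde A$ with divisor $p(0)-p(0)=0$, that is, to a constant. Near $0$ this reduction is $\bar g(t)$, because $[\pi]^*t/t^p$ reduces to $1$; so the constant is $\bar g(0)=1$. As $Q_b\ne0$ is killed by $q\ne p$, it reduces to a nonzero point, which does not meet the divisor of $\Psi_\pi$; near it $\Psi_\pi$ is regular, and its value at $Q_b$ reduces to $1$.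

**Step 5: conclusion.** So $\sigma(\mathfrak k(b))\equiv\mathfrak k(v_\sigma b)$ mod $\mathfrak P$, and since these are $\mathfrak P$-units, $\xi\equiv1$ mod $\mathfrak P$. As $p\nmid k_0$, the group $\mu_{k_0}$ injects into the residue field, so $\xi=1$. Finally $R_r(P_b)^\sigma=R_r(P_{v_\sigma b})$ as $R_r\in B$, which gives $\sigma(C_b)=C_{v_\sigma b}$. $\square$

## 12. The form of weight two and the proof of Theorem A

**Step 1: a weight-two form with periods in $V$.** Let
$$\mathfrak c:=\sum_bC_b\,\rho_b1_{\mathcal O}\in\mathcal S.$$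
We have $\sigma\big((\rho_b1_{\mathcal O})(a)\big)=1_{\mathcal O}(a-b)\,e_f(-nd_\sigma\mathrm{Tr}(\tau b\bar a))=(\rho_{v_\sigma b}1_{\mathcal O})(v_\sigma a)$, because $v_\sigma\bar v_\sigma=d_\sigma$. So Lemma 9 and (35) give
$$\sigma(\mathfrak c(a))=\sum_bC_{v_\sigma b}\,(\rho_{v_\sigma b}1_{\mathcal O})(v_\sigma a)=\mathfrak c(v_\sigma a):$$
$\mathfrak c$ is equivariant. By (33) for $\varphi=1_{\mathcal O}$, $(-\Omega)^{-r}I_r(1_{\mathcal O})=I_0(\mathfrak c)$. With (25),
$$F(\Lambda_{(n)})=\tfrac12\,\varepsilon(n)\,[I_0(\mathfrak c)],\qquad I_0(\mathfrak c)=2\pi i\int_{i\infty}^\tau f\,dz,\quad f=n\,\theta_{1,\mathfrak c}.\tag{37}$$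
Choose $N$ divisible by $nD$ such that $\Gamma(N)$ acts trivially on some $\mathcal S[L]$ containing $1_{\mathcal O}$ and all $\rho_b1_{\mathcal O}$ ($b$ in a set of representatives). Then $f$ is a cusp form of weight $2$ on $\Gamma(N)$ with algebraic coefficients, and $\sigma\circ\mathfrak c\in\mathcal S[L]$ for all $\sigma$. By Lemma 6 with $k=1$, the integrals of $2\pi if\,dz$ between cusps lie in $K\Omega=V$. So Proposition 1 applies, and $F(\Lambda_{(n)})\in A(\overline{\mathbb Q})\otimes\mathbb Q$.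

**Step 2: the conjugate integral.** Let $\sigma\in G$, with $s$, $d=d_\sigma$, $g=q_\tau(s)^{-1}=\delta_d\gamma_f$ and $\gamma$ as in Proposition 1. As $\sigma$ fixes $a\in K$, $f^\sigma=n\sum_a\sigma(\mathfrak c(a))\,a\,q^{nN(a)}=n\theta_{1,\sigma\circ\mathfrak c}$, and by Lemma 2 $f^\sigma|_2\gamma=n\theta_{1,\mathfrak c^{[\sigma]}}$, where $\varphi^{[\sigma]}:=(\sigma\circ\varphi)\gamma_f$; on $\mathcal S[L]$ the actions of $\gamma$ and $\gamma_f$ agree. So (11) reads
$$[I_0(\mathfrak c)]^\sigma=[I_0(\mathfrak c^{[\sigma]})].\tag{38}$$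

**Step 3: computing $\mathfrak c^{[\sigma]}$.** By (10), $\sigma\circ(W(x,t)\varphi)=W(x,dt)(\sigma\circ\varphi)$ for $\varphi$ with algebraic values. Hence, by (17) and (16),
$$(\sigma\circ\rho_b\varphi)\gamma_f=e_f(-\tfrac n2dN(b))\,W(x',t')\,\varphi^{[\sigma]},$$
$$\binom{t'}{x'}=\gamma_f^{-1}\binom{d\tau b}b=g^{-1}\delta_d\binom{d\tau b}b=d\,g^{-1}\binom\tau1b=d\,s\,b\binom\tau1=\bar s^{-1}b\binom\tau1,$$
because $g^{-1}=q_\tau(s)$ and $d=N(s)^{-1}$. As $N(\bar s^{-1}b)=dN(b)$, comparison with (17) shows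
$$(\sigma\circ\rho_b\varphi)\gamma_f=\rho_{\bar s^{-1}b}\,\varphi^{[\sigma]},\qquad\bar s^{-1}b=\varepsilon(s)\,v_\sigma b.\tag{39}$$
Put $\varphi_0=1_{\mathcal O}^{[\sigma]}=1_{\mathcal O}\gamma_f=1_{\mathcal O}\gamma$. It is even, supported (on $K$) in $(nD)^{-1}\mathcal O=M^{-1}\mathcal O$, and it lies in $\mathcal S^{\mathcal O}$: apply (39) to $b\in\hat{\mathcal O}$ and use $1_{\mathcal O}\in\mathcal S^{\mathcal O}$. By Lemma 9, (39) and (35),
$$\mathfrak c^{[\sigma]}=\sum_b\sigma(C_b)\,(\sigma\circ\rho_b1_{\mathcal O})\gamma_f=\sum_bC_{v_\sigma b}\,\rho_{\varepsilon(s)v_\sigma b}\,\varphi_0=\sum_bC_b\,\rho_{\varepsilon(s)b}\,\varphi_0.$$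

**Step 4: back to weight $r+2$.** As $\varphi_0$ is even, $(\rho_{-b}\varphi_0)(a)=(\rho_b\varphi_0)(-a)$, and $I_0(\varphi(-\,\cdot))=-I_0(\varphi)$ because $\theta_{1,\varphi}$ contains the factor $a$. So, by (33) for $\varphi_0$,
$$I_0(\mathfrak c^{[\sigma]})=\varepsilon(s)\sum_bC_b\,I_0(\rho_b\varphi_0)=\varepsilon(s)(-\Omega)^{-r}I_r(1_{\mathcal O}\gamma).$$
With (37) and (38),
$$F(\Lambda_{(n)})^\sigma=\tfrac12\,\varepsilon(n)\varepsilon(s)(-\Omega)^{-r}\,[I_r(1_{\mathcal O}\gamma)].\tag{40}$$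

**Step 5: the lattice $u_\sigma\Lambda_{(n)}$.** It remains to see that the right side of (40) is $F(u_\sigma\Lambda_{(n)})$. Let $(c_0,d_0)$ be the bottom row of $g=q_\tau(s^{-1})$, so $s^{-1}=c_0\tau+d_0$, equivalently $s^{-1}\omega_2=c_0\omega_1+d_0\omega_2$. As $\omega_2\in\sqrt{-D}\,\Lambda_A=\mathbb ZD\omega_1+\mathbb Z\omega_2$, which is an $\mathcal O$-module, $D\mid c_0$. Then $c_0\tau\in D\mathfrak d^{-1}\hat{\mathcal O}=\sqrt{-D}\,\hat{\mathcal O}$, so $d_0\equiv s^{-1}$ mod $\sqrt{-D}$. As $\gamma_f=\delta_d^{-1}g$, the bottom row of $\gamma$ is $(c_\gamma,d_\gamma)\equiv(c_0/d,d_0/d)$ mod $N$. So $\gamma\in\Gamma_0(D)$ and $d_\gamma\equiv s^{-1}N(s)=\bar s\equiv s$ mod $\sqrt{-D}$, giving $\varepsilon(d_\gamma)=\varepsilon(s)$.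

Let $(\tilde\omega_1,\tilde\omega_2)=\gamma(\omega_1,\omega_2)$, a basis of $\Lambda_A$, and $\Lambda''=\mathbb Z\tilde\omega_1+\mathbb Z\tilde\omega_2/n\supset\Lambda_A$. Since $n\mid N$ and $d$ is a unit, $\Lambda''/\Lambda_A$, generated by $(c_\gamma\omega_1+d_\gamma\omega_2)/n$, is also generated by $s^{-1}\omega_2/n$, hence by $u_\sigma\omega_2/n$. As $u_\sigma\Lambda_A=\Lambda_A$, this says $\Lambda''=u_\sigma\Lambda_{(n)}$. The basis $\mathbf w=(\tilde\omega_1,\tilde\omega_2/n)$ is admissible with $a_{\mathbf w}=d_\gamma/n$, and $\tau_{\mathbf w}=n\gamma\tau$.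

Insert this in (5). Substituting first $z\to nz$, with $\theta_{D,r}(nz)=\frac12\theta_{r+1,1_{\mathcal O}}(z)$, and then $z\to\gamma z$ exactly as in the derivation of (24),
$$F(\mathbf w)=\tfrac12(-\Omega)^{-r}(2\pi in)^{r+1}\int_{\gamma^{-1}\infty}^\tau(z-\bar\tau)^r\,\theta_{r+1,1_{\mathcal O}\gamma}(z)\,dz\equiv\tfrac12(-\Omega)^{-r}I_r(1_{\mathcal O}\gamma)\bmod V.$$
The last congruence is Lemma 6 for the equivariant function $1_{\mathcal O}\gamma$ with $k=r+1$: the difference lies in $\Omega^{-r}\cdot K\Omega^{r+1}=V$. Multiplying by $\varepsilon(a_{\mathbf w})=\varepsilon(d_\gamma)\varepsilon(n)=\varepsilon(s)\varepsilon(n)$,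
$$F(u_\sigma\Lambda_{(n)})=\tfrac12\,\varepsilon(n)\varepsilon(s)(-\Omega)^{-r}\,[I_r(1_{\mathcal O}\gamma)],$$
which is the right side of (40). This proves Theorem A, and with Steps 4 and 5 of Section 3 it proves Theorem 1 and Theorem B. $\square$

For $D=11$, $\ell=3$ this gives what Section 1 suggested. The line $j=1$ there is a unit line, like $j=\infty$, and Section 1 showed that a $\sigma\in G$ preserves these lines exactly when it fixes $\sqrt{-3}$; by Step 4 of Section 3 these are the $\sigma$ trivial on $H_3$, so $H_3=K(\sqrt{-3})$. Hence $P_{A,r}(3,1)$ and $P_{A,r}(3,\infty)$ belong to $A(K(\sqrt{-3}))\otimes\mathbb Q$ and are exchanged by the nontrivial element of $\mathrm{Gal}(K(\sqrt{-3})/K)$, while $P_{A,r}(3,0)=\bar\omega^rP_{A,r}$ and $P_{A,r}(3,2)=\omega^rP_{A,r}$, since $\varepsilon_K(\omega)=\varepsilon_K(\bar\omega)=\left(\frac5{11}\right)=1$.
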